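# Photon surfaces that bound a static vacuum exterior

## 1. Rotationally symmetric exteriors and the sphere $r=3m$

Light can circle a Schwarzschild black hole of mass $m$ on the sphere $r=3m$. Suppose that a static spacetime is empty and asymptotically flat outside a closed surface on which light rays can be trapped in this way. Must the surface be round, and must the exterior be Schwarzschild? If everything is rotationally symmetric, this is a short exercise in ordinary differential equations. We fix the vocabulary, do that exercise, and then ask what is left when the symmetry is gone.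

**Static spacetime.** The metric is
$$ds^2=-N^2\,dt^2+g_{ij}\,dx^i\,dx^j ,$$
where the lapse $N>0$ and the Riemannian metric $g$ on the slice $M$, of dimension $3$, do not depend on $t$. Flat spacetime has $N=1$ and $g=\delta$. Schwarzschild has $N^2=1-2m/r$ and $g=N^{-2}dr^2+r^2g_{S^2}$.

**Photon surface.** A timelike hypersurface $S$ is a photon surface if every null geodesic that is initially tangent to $S$ remains in $S$. A plane times the time axis in flat spacetime is one, since straight lines tangent to a plane stay in it. A round cylinder times the time axis is not: a light ray that starts tangent to the cylinder, around it, leaves it.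

**Setting.** Let $S=\mathbb R_t\times\Sigma$ with $\Sigma$ a closed connected surface. The outside region is $\mathbb R_t\times M$, where $M$ is connected, has inner boundary exactly $\Sigma$ (included in $M$), and has exactly one end. We assume:

* (i) $(M,g)$ is smooth and complete up to its boundary $\Sigma$, and $N$ is smooth and positive on $M$, including $\Sigma$.
* (ii) The outside region is vacuum.
* (iii) Outside a compact set, $M$ is diffeomorphic to $\mathbb R^3$ minus a closed ball, and in these coordinates $g_{ij}-\delta_{ij}=O(r^{-1})$, $\partial_kg_{ij}=O(r^{-2})$, $N-1=O(r^{-1})$, $\partial_kN=O(r^{-2})$ as $r=|x|\to\infty$.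

Nothing is assumed inside $S$. By (i) and (iii), $N$ lies between two positive constants on $M$.

**Notation.** Let $\nu$ be the unit normal of $\Sigma$ pointing into $M$, $\sigma$ the induced metric, $h(X,Y)=g(\nabla_X\nu,Y)$, $H=\operatorname{tr}h$, $K$ the Gauss curvature and $A$ the area of $\Sigma$. Put $W=|\nabla N|^2$ and $y=1-N^2$. With this sign, the sphere of radius $r$ in $\mathbb R^3$ with exterior normal has $h=\sigma/r$ and $H=2/r$. For a static metric, the vacuum equations read
$$N\,\mathrm{Ric}=\nabla^2N,\qquad \Delta N=0,\qquad R=0. \tag{1}$$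

**Lemma 1.** If $S=\mathbb R\times\Sigma$ is a photon surface, then
$$h=\tfrac H2\,\sigma,\qquad \nu N=\tfrac12HN\quad\text{on }\Sigma. \tag{2}$$
Conversely, (2) implies that $S$ is a photon surface.

*Proof.* Let $\mathrm{II}(X,Y)=\langle\nabla_X\nu,Y\rangle$ be the second fundamental form of $S$ in spacetime. Along a null geodesic in $S$ with tangent $k$ we have $0=\langle\nabla_kk,\nu\rangle=-\mathrm{II}(k,k)$. Every null vector tangent to $S$ is the initial tangent of such a geodesic, so $\mathrm{II}(k,k)=0$ for all null $k\in TS$. In an orthonormal frame of $S$ with $e_0$ timelike, take $k=e_0+\cos\theta\,e_1+\sin\theta\,e_2$. The part of $\mathrm{II}(k,k)$ that is odd under $\theta\mapsto\theta+\pi$ is $2(\cos\theta\,\mathrm{II}_{01}+\sin\theta\,\mathrm{II}_{02})$, so $\mathrm{II}_{0i}=0$. The even part gives $\cos^2\theta\,\mathrm{II}_{11}+2\cos\theta\sin\theta\,\mathrm{II}_{12}+\sin^2\theta\,\mathrm{II}_{22}=-\mathrm{II}_{00}$ for all $\theta$, so $\mathrm{II}_{ij}=-\mathrm{II}_{00}\delta_{ij}$. Hence $\mathrm{II}=\lambda\cdot(\text{metric of }S)$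 for a function $\lambda$.

On $T\Sigma$ this says $h=\lambda\sigma$, so $\lambda=H/2$. Since $\nu$ does not depend on $t$, we have $[\partial_t,\nu]=0$ and
$$\mathrm{II}(\partial_t,\partial_t)=\langle\nabla_\nu\partial_t,\partial_t\rangle=\tfrac12\nu(-N^2)=-N\,\nu N .$$
This must equal $-\lambda N^2$, so $\nu N=\lambda N$, and (2) follows.

Conversely, $\mathrm{II}(\partial_t,X)=\langle\nabla_X\nu,\partial_t\rangle=0$ for $X\in T\Sigma$, because $\nabla_X\nu$ is tangent to the slice (the slice is totally geodesic in a static spacetime). So (2) gives $\mathrm{II}=\frac H2\cdot(\text{metric of }S)$. A null geodesic of the induced metric of $S$ with tangent $k$ then satisfies $\nabla_kk=\nabla^S_kk-\mathrm{II}(k,k)\nu=0$ in spacetime. By uniqueness, it is the spacetime geodesic with that initial tangent. $\square$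

**The symmetric case.** Suppose that $M=[0,\infty)\times S^2$, $g=ds^2+\rho(s)^2g_{S^2}$, $N=N(s)$ and $\Sigma=\{s=0\}$. For such a warped product, with primes for $d/ds$, $\mathrm{Ric}(\partial_s,\partial_s)=-2\rho''/\rho$, while a unit vector tangent to the spheres has Ricci curvature $(1-\rho'^2)/\rho^2-\rho''/\rho$. The Hessian of $N$ is $N''$ in the $s$-direction and $N'\rho'/\rho$ on unit tangent vectors of the spheres. So (1) contains
$$N''=-2N\frac{\rho''}\rho,\qquad N''+2\frac{\rho'}\rho N'=0,\qquad \frac{\rho'N'}{\rho}=N\Big(\frac{1-\rho'^2}{\rho^2}-\frac{\rho''}\rho\Big). \tag{3}$$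
The first two give $N\rho''=N'\rho'$, that is, $\rho'=cN$ with a constant $c$. If $c=0$, the third equation reads $0=N/\rho^2$, which is impossible. If $c<0$, then $\rho'$ is below a negative constant and $\rho$ reaches $0$ at finite $s$, which is impossible. So $c>0$ and $\rho\to\infty$. The third equation becomes $2c\rho N'=1-c^2N^2$. In terms of the variable $\rho$ we have $d(N^2)/d\rho=2NN'/(cN)=2N'/c$, hence
$$\rho\,\frac{d(c^2N^2)}{d\rho}=1-c^2N^2,\qquad\text{so}\qquad \rho\,(1-c^2N^2)=2m$$
with a constant $m$. Letting $\rho\to\infty$, where $N\to1$, gives $c=1$. So $N^2=1-2m/\rho$ and $g=N^{-2}d\rho^2+\rho^2g_{S^2}$: this is Schwarzschild with $r=\rho$.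

Now impose (2) on $\Sigma$. Here $H=2\rho'/\rho=2N/\rho$, so $\nu N=\frac12HN$ says $N'=N^2/\rho$, and with $2\rho N'=1-N^2$ we get $1-N^2=2N^2$. Hence
$$N=\tfrac1{\sqrt3},\qquad r=3m,\qquad m>0\qquad\text{on }\Sigma .$$
The special case is settled. For later use we record that in Schwarzschild $y=2m/r$ and $|\nabla N|=N\,dN/dr=m/r^2$, so
$$W=\frac{m^2}{r^4}=\frac{y^4}{16m^2}. \tag{4}$$

What changes in general? The two functions $\rho,N$ of one variable become a metric and a function on a $3$-manifold of unknown topology. A priori $\Sigma$ may be of any shape, $N$ may vary along it, and $W$ need not be a function of $N$. We shall have to measure the failure of (4) by a quantity with a sign.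

## 2. The statements without symmetry

Call a photon surface as in the setting *distorted* if the outside region is not isometric to the region $r\ge3m$ of a Schwarzschild spacetime with $S$ corresponding to $r=3m$. The conjecture is that no distorted photon surface exists when the outside region is vacuum and asymptotically flat. It comes from the poster "Perturbative uniqueness of a static photon surface". Cederbaum (arXiv:1406.5475) proved, under that theorem's own definition of a photon sphere and its own regularity and asymptotic assumptions, that if in addition $N$ is constant on $S$, then the exterior is Schwarzschild and $S$ is its photon sphere. We do not use that theorem, nor the positive mass theorem, nor the Penrose inequality.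

**Theorem 2.** In the setting above (static photon surface $\mathbb R\times\Sigma$, $\Sigma$ closed and connected, (i)–(iii)), there is $m>0$ such that $M\cong[3m,\infty)\times S^2$, $N=\sqrt{1-2m/r}$, $g=N^{-2}dr^2+r^2g_{S^2}$, and $\Sigma=\{r=3m\}$.

So the conjecture is true.

**Theorem 3.** Let $(M,g,N)$ satisfy (i)–(iii), with $\partial M=\Sigma$ diffeomorphic to $S^2$. Assume only that $H$ is constant on $\Sigma$ and that $\partial_\nu\log N=\frac12H$ on $\Sigma$ (umbilicity is not assumed). Then the conclusion of Theorem 2 holds.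

**Proposition 4.** In Theorem 3, neither "$H$ constant" nor "$\partial_\nu\log N=H/2$" can be dropped. In Theorem 2, asymptotic flatness cannot be dropped.

Sections 3 to 9 prove Theorem 2. After Section 3 we use only (i)–(iii), equation (2) and the constancy of $H$. Theorem 3 will therefore follow once its hypotheses are shown to imply (2).

## 3. What the photon condition says on $\Sigma$, and what it leaves open

**Step 1. $H$ is constant.** The purpose is to compare two expressions for the mixed component of $\mathrm{Ric}$ on $\Sigma$. For $X\in T\Sigma$, the Codazzi equation and (2) give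
$$\mathrm{Ric}(\nu,X)=(\operatorname{div}h)(X)-XH=\tfrac12XH-XH=-\tfrac12XH .$$
On the other hand,
$$\nabla^2N(X,\nu)=X(\nu N)-h(X,\nabla^\Sigma N)=X(\tfrac12HN)-\tfrac H2XN=\tfrac12N\,XH .$$
By (1), $-\frac12N\,XH=\frac12N\,XH$. So $XH=0$, $H$ is constant, and
$$\nabla^2N(\nu,X)=N\,\mathrm{Ric}(\nu,X)=0\qquad(X\in T\Sigma). \tag{5}$$

**Step 2. An equation for $N$ on $\Sigma$.** The purpose is to get an equation in terms of $\sigma$, $H$ and $N|_\Sigma$ alone. From $0=\Delta N=\Delta_\Sigma N+H\,\nu N+\nabla^2N(\nu,\nu)$ and (2),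
$$\nabla^2N(\nu,\nu)=N\,\mathrm{Ric}(\nu,\nu)=-\Delta_\Sigma N-\tfrac12H^2N. \tag{6}$$
The Gauss equation with $R=0$ and $|h|^2=\frac12H^2$ reads $2K=-2\,\mathrm{Ric}(\nu,\nu)+\frac12H^2$. Inserting (6) gives $2K=2\Delta_\Sigma N/N+\frac32H^2$, that is,
$$\Delta_\Sigma N=\big(K-\tfrac34H^2\big)N. \tag{7}$$
Divide by $N$ and integrate. Since $\int_\Sigma\Delta_\Sigma N/N=\int_\Sigma|\nabla^\Sigma N|^2/N^2$, Gauss–Bonnet and $\chi(\Sigma)\le2$ give
$$4\pi\ \ge\ 2\pi\chi(\Sigma)=\tfrac34H^2A+\int_\Sigma\frac{|\nabla^\Sigma N|^2}{N^2}\ \ge\ \tfrac34H^2A. \tag{8}$$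

**Why (7) is not enough.** A sensible first plan is to show from these equations that $N$ is constant on $\Sigma$, and then to imitate the symmetric case. This stops at (7). Take any metric on $S^2$ with $K>0$. The operator $-\Delta_\Sigma+K$ has a lowest eigenvalue $\lambda>0$, with a positive eigenfunction $N$. With $H=\sqrt{4\lambda/3}$, the pair $(N,H)$ satisfies (7), and $N$ is constant only if $K$ is. So (7) accepts every positively curved metric on the sphere. The rest of $M$ has to enter.

## 4. $H$ is positive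

We need the sign of $H$ because it is the sign of the flux $\int_\Sigma\nu N$, hence of the mass. We compare $\Sigma$ with a large sphere by pushing surfaces with speed $N$: the vacuum equations make $H/N$ monotone under that motion.

**Step 1. A minimizing geodesic.** The purpose is to join $\Sigma$ to a large sphere by a curve along which surfaces can be pushed from both ends. Suppose $H\le0$, and let $\hat g=N^{-2}g$. Let $S_R$ be a coordinate sphere, with $R$ so large that its $g$-mean curvature with respect to the outward normal, $2/R+O(R^{-2})$, is positive. The region $\Omega$ between $\Sigma$ and $S_R$ is compact, since $M$ has only one end. It is connected, because it is the image of the connected space $M$ under the map that sends $\{|x|\ge R\}$ radially to $S_R$ and fixes $\Omega$. So there is a $\hat g$-unit-speed curve $\gamma:[0,d]\to\Omega$ from $\Sigma$ to $S_R$ whose length is the $\hat g$-distance $d$ of $\Sigma$ and $S_R$ in $\Omega$. It meets $\Sigma\cup S_R$ only at its endpoints, since otherwise a piece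 of it would be a shorter connection. Hence it is a $\hat g$-geodesic, orthogonal to $\Sigma$ and to $S_R$.

**Step 2. Two distance functions.** The purpose is to build surfaces that touch at the midpoint $q=\gamma(d/2)$. Recall that a focal point of a surface along a normal geodesic is a point where the differential of the normal exponential map degenerates (for a sphere in $\mathbb R^3$ and its inward normals: the center), and that a geodesic from a surface stops minimizing the distance to the surface beyond its first focal point. Each piece $\gamma|_{[0,t]}$ minimizes the length from $\Sigma$ to $\gamma(t)$, so $\gamma|_{(0,d)}$ contains no focal point of $\Sigma$. The same holds for $S_R$ from the other end.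

So for small $\varepsilon>0$ the $\hat g$-normal exponential map $(p,s)\mapsto\exp_p(s\hat\nu)$ of $\Sigma$, with $\hat\nu$ the $\hat g$-unit normal pointing into $M$, is a local diffeomorphism along the segment $\{\gamma(0)\}\times[0,\frac d2+\varepsilon]$. It is injective on this compact segment, so it is a diffeomorphism from a neighborhood of the segment to a neighborhood of its image in $M$. Let $\rho$ be the coordinate $s$ there. Then $\rho(x)$ is the length of a $\hat g$-geodesic from $\Sigma$ to $x$, and $|\nabla\rho|_{\hat g}=1$ by the Gauss lemma. Let $\rho'$ be the analogous function for $S_R$. For $x$ near $q$, the two geodesics together connect $\Sigma$ to $S_R$ within $\Omega$, so $\rho+\rho'\ge d$ near $q$, with equality at $q$.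

**Step 3. Comparison at $q$.** The purpose is to turn this minimum into an inequality of mean curvatures. Let $e=\gamma'/|\gamma'|_g$. In terms of $g$ we have $|\nabla\rho|^2=|\nabla\rho'|^2=N^{-2}$, and $\nabla\rho=-\nabla\rho'=N^{-1}e$ at $q$. Since $\nabla^2\rho(\nabla\rho,\cdot)=\frac12d(N^{-2})$, and likewise for $\rho'$,
$$\nabla^2\rho(e,e)=N^2\cdot\tfrac12\langle\nabla N^{-2},\nabla\rho\rangle=\tfrac N2\,e(N^{-2}),\qquad \nabla^2\rho'(e,e)=-\tfrac N2\,e(N^{-2})$$
at $q$. So $\nabla^2(\rho+\rho')(e,e)=0$. At the local minimum $q$ the Hessian of $\rho+\rho'$ is nonnegative, hence its trace over $e^\perp$ is $\ge0$. Let $P,P'$ be the level sets of $\rho,\rho'$ through $q$, with $g$-mean curvatures $H_P,H_{P'}$ with respect to $e$. The trace of $\nabla^2\rho$ over $e^\perp$ is $|\nabla\rho|H_P=N^{-1}H_P$. That of $\nabla^2\rho'$ is $-N^{-1}H_{P'}$, since $\nabla\rho'$ points along $-e$. Therefore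
$$H_P(q)\ge H_{P'}(q).$$

**Step 4. Monotonicity of $H/N$.** The purpose is to bring the signs at the ends of $\gamma$ to $q$. The level sets $\{\rho=s\}$, and also the level sets $\{\rho'=d-s\}$, move along $\gamma$ with $g$-velocity $Ne$. For a surface moving with normal velocity $\varphi e$, the mean curvature changes by $\partial_sH=-\Delta_P\varphi-(|h|^2+\mathrm{Ric}(e,e))\varphi$. (Check: unit-speed spheres in $\mathbb R^3$ have $\partial_r(2/r)=-2/r^2=-|h|^2$.) With $\varphi=N$ and
$$0=\Delta N=\Delta_PN+H\,e(N)+N\,\mathrm{Ric}(e,e)$$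
we get $\partial_sH=H\,e(N)-|h|^2N$. Along $\gamma$, $\partial_sN=N\,e(N)$. So
$$\partial_s\Big(\frac HN\Big)=\frac{H\,e(N)}N-|h|^2-\frac{H\,e(N)}N=-|h|^2\le0. \tag{9}$$
Apply (9) to $\{\rho=s\}$ for $0\le s\le d/2$. At $s=0$ the surface is $\Sigma$ and $H\le0$, so $H_P(q)\le0$. Apply (9) to $\{\rho'=d-s\}$ for $d/2\le s\le d$. At $s=d$ the surface is $S_R$ with $H>0$, so $H_{P'}(q)>0$. This contradicts $H_P(q)\ge H_{P'}(q)$. Hence $H>0$.

## 5. The lapse between $0$ and $1$, and its leading term at infinity

**Step 1. $0<N<1$.** The purpose is to make $y=1-N^2$ positive. By (2), $\nu N=\frac12HN>0$, so $N$ is not constant and has no local maximum on $\Sigma$. If $N\ge1$ somewhere, then $N$ attains its maximum, since $N\to1$ at infinity. That happens at an interior point, against the strong maximum principle. So $0<N<1$ on $M$. Put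
$$m:=\frac1{4\pi}\int_\Sigma\nu N=\frac H{8\pi}\int_\Sigma N>0. \tag{10}$$

**Step 2. Blow-down.** The purpose is to show that $N$ looks like $1-m/r$ far out, with as much control of derivatives as the flux computation will need. Let $u=N-1$, $u_R(x)=R\,u(Rx)$ and $g_R(x)=g_{ij}(Rx)$. By (iii), on compact subsets of $\mathbb R^3\setminus\{0\}$ and for large $R$, $g_R\to\delta$ in $C^1$, $|u_R|\le C/|x|$, and $\Delta_{g_R}u_R=0$. By the interior $L^p$ estimate (Gilbarg–Trudinger, Thm. 9.11), $u_R$ is bounded in $W^{2,p}_{loc}$ for a fixed $p>3$. So every sequence $R_k\to\infty$ has a subsequence along which $u_R\to u_\infty$ in $C^1_{loc}$ and weakly in $W^{2,p}_{loc}$.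

In $\Delta_{g_R}u_R=0$ the leading coefficients converge uniformly to $\delta^{ij}$ and the first-order coefficients to $0$, so $u_\infty$ is harmonic on $\mathbb R^3\setminus\{0\}$. Also $|u_\infty|\le C/|x|$. Expand in spherical harmonics: each coefficient is $ar^l+br^{-l-1}$ and is bounded by a constant times $1/r$. Letting $r\to\infty$ gives $a=0$ for all $l\ge0$, and letting $r\to0$ gives $b=0$ for $l\ge1$. So $u_\infty=k/|x|$. Because $\Delta N=0$, the flux of $\nabla N$ through $S_R$ equals $4\pi m$ for all large $R$. By the $C^1$ convergence it tends to the flux of $\nabla(k/|x|)$ through the unit sphere, $-4\pi k$. So $k=-m$. The limit does not depend on the sequence, hence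
$$u_R\to-\frac m{|x|}\quad\text{in }C^1_{loc}\text{ and weakly in }W^{2,p}_{loc}\text{ on }\mathbb R^3\setminus\{0\}\text{ as }R\to\infty. \tag{11}$$

## 6. A one-parameter family of divergence identities

**A tensor that vanishes on Schwarzschild.** There $\nabla^2N$ is invariant under rotations and trace-free, so it is a multiple $\alpha\,(dN\otimes dN-\frac W3g)$. Contracting with $\nabla N$ gives $\frac12dW=\frac23\alpha W\,dN$, while (4) gives $dW=-\frac{8N}yW\,dN$. So $\alpha=-6N/y$. In general, define
$$T=\nabla^2N+\frac{6N}y\Big(dN\otimes dN-\frac W3\,g\Big). \tag{12}$$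
We have $\langle\nabla^2N,dN\otimes dN\rangle=\frac12\langle\nabla W,\nabla N\rangle$, $\langle\nabla^2N,g\rangle=0$ and $|dN\otimes dN-\frac W3g|^2=\frac23W^2$. Hence
$$|T|^2=|\nabla^2N|^2+\frac{6N}y\langle\nabla W,\nabla N\rangle+\frac{24N^2}{y^2}W^2. \tag{13}$$

**A vector field whose divergence is a multiple of $|T|^2$.** The purpose is to integrate $|T|^2$ over $M$ in terms of boundary data. By Bochner and (1),
$$\Delta W=2|\nabla^2N|^2+2\,\mathrm{Ric}(\nabla N,\nabla N)=2|\nabla^2N|^2+N^{-1}\langle\nabla W,\nabla N\rangle ,$$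
so $\operatorname{div}(N^{-1}\nabla W)=2N^{-1}|\nabla^2N|^2$. This suggests the ansatz
$$X=\frac FN\nabla W+GW\,\nabla N$$
with $F,G$ functions of $N$. Writing $'$ for $d/dN$ from now on and using $\Delta N=0$,
$$\operatorname{div}X=\frac{2F}N|\nabla^2N|^2+\Big(\frac{F'}N+G\Big)\langle\nabla N,\nabla W\rangle+G'W^2 .$$
By (13), this equals $\frac{2F}N|T|^2$ provided that
$$\frac{F'}N+G=\frac{12F}y,\qquad G'=\frac{48NF}{y^2}. \tag{14}$$
Regard $F,G$ as functions of $y$. Since $y'=-2N$, (14) says $G=\frac{12F}y+2F_y$ and $G_y=-\frac{24F}{y^2}$. Eliminating $G$ leaves the Euler equation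
$$y^2F_{yy}+6yF_y+6F=0,$$
with solutions $y^{-2}$ and $y^{-3}$. We normalize the coefficient of $y^{-3}$ to $2$ and keep the other one as a parameter $b\ge-2$:
$$F=\frac{2+by}{y^3},\qquad G=\frac{12F}y+2F_y=\frac{12+8by}{y^4}. \tag{15}$$
As a check, $G_y=-48y^{-5}-24by^{-4}=-24F/y^2$. Since $0<y<1$, we have $F>0$, and
$$\operatorname{div}X=\frac{2F}N|T|^2\ge0\quad\text{on }M. \tag{16}$$

## 7. The flux of $X$ at infinity and through $\Sigma$

Let $\eta:[0,\infty)\to[0,1]$ be smooth and nonincreasing, with $\eta=1$ on $[0,1]$ and $\eta=0$ on $[2,\infty)$. Let $\eta_R(x)=\eta(|x|/R)$, extended by $1$ over the compact part of $M$. Since $\nu$ points into $M$,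
$$\int_M\eta_R\operatorname{div}X=-\int_\Sigma\langle X,\nu\rangle-\int_M\langle\nabla\eta_R,X\rangle. \tag{17}$$

**Step 1. Infinity.** The purpose is to compute the limit of the last term. By (11), $R\,y(Rx)=-(1+N)u_R\to2m/|x|$, so, uniformly on compact sets,
$$R^{-3}F\to\frac{2|x|^3}{8m^3}=\frac{|x|^3}{4m^3},\qquad R^{-4}G\to\frac{12|x|^4}{16m^4}=\frac{3|x|^4}{4m^4},\qquad W_R(x):=R^4W(Rx)\to\frac{m^2}{|x|^4};$$
the terms with $b$ carry an additional factor $y\to0$. Since $W_R=g_R^{ij}\partial_iu_R\,\partial_ju_R$, its first derivatives are $\partial g_R^{ij}\,\partial_iu_R\,\partial_ju_R$, which tends to $0$ uniformly, plus products of uniformly convergent factors with second derivatives of $u_R$, which converge weakly in $L^p$. So $\partial W_R$ converges weakly to $\partial(m^2|x|^{-4})$. Under $x\mapsto Rx$, $F\,\partial W$ scales like $R^{3}R^{-5}$, $GW\,\partial N$ like $R^{4}R^{-4}R^{-2}$, $\partial\eta_R$ like $R^{-1}$ and the volume like $R^3$: all powers of $R$ cancel. With $r=|x|$,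
$$-\int_M\langle\nabla\eta_R,X\rangle\to-\int_1^2\eta'(r)\Big[\frac{r^3}{4m^3}\cdot\frac{-4m^2}{r^5}+\frac{3r^4}{4m^4}\cdot\frac{m^2}{r^4}\cdot\frac m{r^2}\Big]4\pi r^2\,dr .$$
The bracket is $-\frac1{4m}r^{-2}$ and $\int_1^2\eta'=-1$, so the limit is $-\pi/m$, for every $b$.

**Step 2. The surface $\Sigma$.** The purpose is to express $\int_\Sigma\langle X,\nu\rangle$ by $N|_\Sigma$ and $H$. By (2), (5), (6),
$$\nu W=2\nabla^2N(\nu,\nabla N)=2\,\nu N\,\nabla^2N(\nu,\nu)=-HN\big(\Delta_\Sigma N+\tfrac12H^2N\big),\qquad W=\tfrac14H^2N^2+|\nabla^\Sigma N|^2 .$$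
So $\langle X,\nu\rangle=-HF(\Delta_\Sigma N+\frac12H^2N)+\frac12HNG(\frac14H^2N^2+|\nabla^\Sigma N|^2)$. Since $-\int_\Sigma F\Delta_\Sigma N=\int_\Sigma F'|\nabla^\Sigma N|^2$,
$$\int_\Sigma\langle X,\nu\rangle=H\int_\Sigma\Big[\big(F'+\tfrac12NG\big)|\nabla^\Sigma N|^2+\frac{H^2N}8\big(N^2G-4F\big)\Big].$$
From (15), $F'=-2NF_y=N(12+4by)y^{-4}$, so $F'+\frac12NG=N(18+8by)y^{-4}$. With $N^2=1-y$,
$$N^2G-4F=y^{-4}\big[(1-y)(12+8by)-4y(2+by)\big]=4y^{-4}\big[3+(2b-5)y-3by^2\big].$$

**Step 3. The integrated identity.** The purpose is to pass to the limit in (17). Since $\eta_R$ increases with $R$ and $\operatorname{div}X\ge0$, monotone convergence applies on the left. By (10), $\pi/m=8\pi^2/(H\int_\Sigma N)$. Hence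
$$\int_M\frac{2F}N|T|^2+H\int_\Sigma\frac{N(18+8by)}{y^4}|\nabla^\Sigma N|^2+\frac{H^3}2\int_\Sigma f_b(N)+\frac{8\pi^2}{H\int_\Sigma N}=0,\qquad f_b(N)=\frac{N\big(3+(2b-5)y-3by^2\big)}{y^4}. \tag{18}$$
The first two terms are nonnegative, since $b\ge-2$ and $y<1$. The fight is between $f_b$, which is negative somewhere, and the last term.

## 8. Constant lapse fixes the parameter; variable lapse follows

**Constant lapse on $\Sigma$.** Suppose first that $N$ is constant on $\Sigma$. By (8), $8\pi^2\ge\frac9{32}H^4A^2$, so the last term of (18) is at least $\frac9{32}H^3A/N$, and (18) gives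
$$f_b(N)+\frac9{16N}\le0. \tag{19}$$
At $N=1/\sqrt3$, $y=\frac23$, the bracket in $f_b$ is $3+\frac{4b}3-\frac{10}3-\frac{4b}3=-\frac13$, so $f_b=-\frac{9\sqrt3}{16}$, and the left side of (19) is $0$ for every $b$. Its derivative there is as follows. With $p(y)=3+(2b-5)y-3by^2$ we have $p(\frac23)=-\frac13$ and $p_y(\frac23)=-2b-5$. From $f_b=Np\,y^{-4}$,
$$f_b'=y^{-4}\Big[p-2N^2\Big(p_y-\frac{4p}y\Big)\Big]=\frac{81}{16}\Big[-\frac13-\frac23(-2b-3)\Big]=\frac{27}{16}(5+4b),$$
while $(\frac9{16N})'=-\frac{27}{16}$. The sum is $\frac{27}4(1+b)$. If $b\ne-1$, the left side of (19) changes sign at $1/\sqrt3$, and (19) leaves a whole range of values on one side. For $b=-1$ there is a double zero, and with $q=N^2$ we have $3-7y+3y^2=3q^2+q-1$ and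
$$f_{-1}(N)+\frac9{16N}=\frac{16q(3q^2+q-1)+9(1-q)^4}{16N(1-q)^4}=\frac{(3q-1)^2(q^2+2q+9)}{16N(1-q)^4},$$
since both numerators equal $9-52q+70q^2+12q^3+9q^4$. So $N^2=\frac13$. Then the last term of (18) is at least $\frac9{32}H^3A/N$, which is exactly $-\frac{H^3}2\int_\Sigma f_{-1}(N)$, so (18) forces $T\equiv0$. From now on $b=-1$:
$$F=\frac{1+N^2}{y^3},\qquad G=\frac{4+8N^2}{y^4},\qquad f(N):=f_{-1}(N)=\frac{N(3N^4+N^2-1)}{(1-N^2)^4},\qquad 18-8y=10+8N^2 .$$

**What changes when $N$ varies on $\Sigma$.** The gradient term in (18) has the good sign, and (8) still gives $8\pi^2\ge\frac9{32}H^4A^2$. The obstacle is the last term. It contains $A^2/\int_\Sigma N$, while the pointwise inequality $f(N)+\frac9{16N}\ge0$ would need $\int_\Sigma N^{-1}$. By Cauchy–Schwarz, $A^2/\int_\Sigma N\le\int_\Sigma N^{-1}$, which is the wrong direction. The way out is to replace the convex function $1/n$ by its tangent line at $n=1/\sqrt3$. This is a lower bound, it is linear, and so it can be moved under the integral. It has the same value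 and slope as $1/n$ at the critical point, so the choice $b=-1$ still produces a double zero.

**Step 1. Reduction to a pointwise inequality.** The purpose is to write (18) as a sum of nonnegative terms. It reads
$$\int_M\frac{2F}N|T|^2+H\int_\Sigma\frac{N(10+8N^2)}{y^4}|\nabla^\Sigma N|^2+\frac{8\pi^2-\frac9{32}H^4A^2}{H\int_\Sigma N}+\frac{H^3}2J=0,\qquad J=\int_\Sigma f(N)+\frac9{16}\frac{A^2}{\int_\Sigma N}. \tag{20}$$
The first two terms are $\ge0$, and so is the third, by (8). Let $n=A^{-1}\int_\Sigma N$. Since $\frac1n+3n\ge2\sqrt3$, we have $A^2/\int_\Sigma N=A/n\ge A(2\sqrt3-3n)=\int_\Sigma(2\sqrt3-3N)$, so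
$$J\ge\int_\Sigma\Theta(N),\qquad\Theta(N)=f(N)+\tfrac9{16}\big(2\sqrt3-3N\big).$$

**Step 2. $\Theta\ge0$ on $(0,1)$.** The purpose is to check the sign, with equality only at $1/\sqrt3$. Put $N=s/\sqrt3$, $0<s<\sqrt3$. Then $N(3N^4+N^2-1)=\frac{s(s^4+s^2-3)}{3\sqrt3}$ and $(1-N^2)^4=\frac{(3-s^2)^4}{81}$, so $f=9\sqrt3\,\frac{s(s^4+s^2-3)}{(3-s^2)^4}$ and
$$\Theta=\frac{9\sqrt3}{16}\,\frac{P(s)}{(3-s^2)^4},\qquad P(s)=16s(s^4+s^2-3)+(2-s)(3-s^2)^4 .$$
With $(3-s^2)^4=81-108s^2+54s^4-12s^6+s^8$,
$$P=162-129s-216s^2+124s^3+108s^4-38s^5-24s^6+12s^7+2s^8-s^9=(s-1)^2Q(s),$$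
$$Q=162+195s+12s^2-47s^3+2s^4+13s^5-s^7 .$$
To verify the factorization, write $Q=\sum q_ks^k$ and compute $q_k-2q_{k-1}+q_{k-2}$ for $k=0,\dots,9$: the values are $162$, $195-324=-129$, $12-390+162=-216$, $-47-24+195=124$, $2+94+12=108$, $13-4-47=-38$, $0-26+2=-24$, $-1-0+13=12$, $0+2+0=2$, $-1$. Finally,
$$Q=162+12s^2+2s^4+s(195-47s^2)+s^5(13-s^2)>0,$$
because $s^2<3$ gives $195-47s^2>54$ and $13-s^2>10$. So $\Theta\ge0$, with equality only at $s=1$, that is, at $N=1/\sqrt3$.

**Step 3. Equality everywhere.** The purpose is to read off the consequences. All four terms of (20) are nonnegative with sum $0$, so all vanish, and $\int_\Sigma\Theta(N)=0$. Hence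
$$T\equiv0\ \text{ on }M,\qquad N\equiv\tfrac1{\sqrt3}\ \text{ on }\Sigma,\qquad \tfrac34H^2A=4\pi .$$
By (8), $\chi(\Sigma)=2$, so $\Sigma$ is diffeomorphic to $S^2$. By (7), $K=\frac34H^2$ is constant.

## 9. $T\equiv0$ forces Schwarzschild

**Step 1. $W$ is a function of $N$.** The purpose is to recover (4). Contracting $T=0$ with $\nabla N$ gives $\frac12dW=-\frac{6N}y\cdot\frac23W\,dN$, so $dW=-\frac{8N}yW\,dN$ and
$$d(Wy^{-4})=y^{-4}\Big(dW+\frac{8N}yW\,dN\Big)=0 .$$
As $M$ is connected, $Wy^{-4}$ is constant. By (11), $R^4W(Rx)\to m^2/|x|^4$ and $R^4y(Rx)^4\to16m^4/|x|^4$. So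
$$W=\frac{y^4}{16m^2}>0\quad\text{on }M, \tag{21}$$
and $N$ has no critical points.

**Step 2. $M$ is a product.** The purpose is to use $N$ as a coordinate. By the strong maximum principle, $N>1/\sqrt3$ off $\Sigma$. For $b_0<1$ the set $\{N\le b_0\}$ is compact, since $N\to1$ at infinity. The field $Z=\nabla N/W$ satisfies $Z(N)=1$ and points into $M$ along $\Sigma$. A flow line of $Z$ that starts on $\Sigma$ stays in $\{N\le b_0\}$ as long as $N\le b_0$, so it exists for all $N\in[1/\sqrt3,1)$. Followed backwards from any point, a flow line stays in a compact set while $N$ decreases at unit rate, so it reaches the level $1/\sqrt3$, which is $\Sigma$. This gives a diffeomorphism $\Sigma\times[1/\sqrt3,1)\to M$. Since $Z$ is orthogonal to the level sets of $N$ and $|Z|^2=1/W$,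
$$g=W^{-1}dN^2+\sigma_N ,$$
with $\sigma_N$ a family of metrics on $\Sigma$.

**Step 3. The metric.** The purpose is to integrate $\sigma_N$. For $X,Y$ tangent to level sets, $\partial_N\sigma_N(X,Y)=(\mathcal L_Zg)(X,Y)=\frac2W\nabla^2N(X,Y)$, and $T=0$ gives $\nabla^2N(X,Y)=\frac{2NW}yg(X,Y)$. So $\partial_N\sigma_N=\frac{4N}y\sigma_N$, and $\partial_N(y^2\sigma_N)=-4Ny\,\sigma_N+4Ny\,\sigma_N=0$. On $\Sigma$, $y=\frac23$.

Put $r=2m/y$. Then $N^2=1-2m/r$, $r=3m$ on $\Sigma$, $W=m^2/r^4$ by (21), and $dN=\frac m{Nr^2}dr$. So $W^{-1}dN^2=N^{-2}dr^2$ and $\sigma_N=\frac{(2/3)^2}{y^2}\sigma=\frac{r^2}{(3m)^2}\sigma$. Finally $\nu N=\sqrt W=\frac1{9m}$ on $\Sigma$, so (2) gives $H=2\sqrt3\,\nu N=\frac{2\sqrt3}{9m}$ and $K=\frac34H^2=\frac1{(3m)^2}$. The sphere $(\Sigma,\sigma)$ has constant curvature, so it is round of radius $3m$, and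
$$g=\frac{dr^2}{1-2m/r}+r^2g_{S^2},\qquad N=\sqrt{1-\frac{2m}r},\qquad r\ge3m,\qquad\Sigma=\{r=3m\}.$$
This proves Theorem 2: no distorted photon surface exists. $\blacksquare$

## 10. Umbilicity from the topology of the sphere: proof of Theorem 3

We must show that $\Sigma\cong S^2$, $H$ constant and $\nu N=\frac12HN$ imply $h=\frac H2\sigma$. Let $\mathring h=h-\frac H2\sigma$.

**Step 1. $N\mathring h$ is divergence-free.** This repeats Step 1 of Section 3 without umbilicity. Since $H$ is constant, Codazzi gives $\mathrm{Ric}(\nu,X)=(\operatorname{div}\mathring h)(X)$ for $X\in T\Sigma$, and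
$$\nabla^2N(X,\nu)=X\big(\tfrac H2N\big)-\mathring h(X,\nabla^\Sigma N)-\tfrac H2XN=-\mathring h(X,\nabla^\Sigma N).$$
By (1), $N\operatorname{div}\mathring h+\mathring h(\nabla^\Sigma N,\cdot)=0$, that is, $\operatorname{div}_\sigma(N\mathring h)=0$.

**Step 2. Such tensors vanish on $S^2$.** The purpose is to show that a symmetric, trace-free, divergence-free tensor $B$ on $(S^2,\sigma)$ is $0$. By uniformization, $(S^2,\sigma)$ is conformal to the Riemann sphere. In the chart $z=x_1+ix_2\in\mathbb C$ write $\sigma=e^{2\omega}(dx_1^2+dx_2^2)$, with Christoffel symbols $\Gamma^k_{ij}=\delta_{ik}\omega_j+\delta_{jk}\omega_i-\delta_{ij}\omega_k$. In dimension $2$, $\sum_i\Gamma^k_{ii}=0$. Also $\sum_{i,k}\Gamma^k_{ij}B_{ik}=\omega_j\sum_iB_{ii}+\sum_i\omega_iB_{ij}-\sum_k\omega_kB_{jk}=0$. So $(\operatorname{div}B)_j=e^{-2\omega}\sum_i\partial_iB_{ij}$. With $B_{22}=-B_{11}$, the equation $\operatorname{div}B=0$ becomes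
$$\partial_1B_{11}+\partial_2B_{12}=0,\qquad\partial_1B_{12}-\partial_2B_{11}=0 ,$$
which are the Cauchy–Riemann equations for $\phi=B_{11}-iB_{12}$, and $B=\operatorname{Re}(\phi\,dz^2)$. In the chart $w=1/z$ at infinity, $\phi\,dz^2=\phi(1/w)\,w^{-4}dw^2$, and the coefficient must stay bounded as $w\to0$. So $\phi$ is entire and $\phi=O(|z|^{-4})$, hence $\phi=0$ by Liouville.

**Step 3. End of the proof.** Apply Step 2 to $B=N\mathring h$. As $N>0$, $\mathring h=0$. So (2) holds with $H$ constant, and $\mathrm{Ric}(\nu,X)=0$, which is (5). Then (6), (7), (8) follow as in Section 3, and Sections 4 to 9 apply word for word. $\blacksquare$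

Conversely, on $r=3m$ in Schwarzschild, $H=2N/r$ is constant, $h=\frac H2\sigma$, and $\nu\log N=\frac m{r^2N}=\frac Nr=\frac H2$, because $N^2=\frac13=\frac mr$. So by Lemma 1 and Theorems 2 and 3, for $\Sigma\cong S^2$ under (i)–(iii) the following are equivalent: $S$ is a photon surface; $H$ is constant and $\nu\log N=H/2$; the exterior is Schwarzschild with $S$ its photon sphere.

## 11. Counterexamples when a hypothesis is dropped: proof of Proposition 4

**(a) "$\partial_\nu\log N=H/2$" cannot be dropped.** Take $r\ge r_0$ in Schwarzschild with $r_0>2m>0$, $r_0\ne3m$. Then (i)–(iii) hold and $H=2N/r_0$ is constant on $\Sigma$. But $\nu\log N=\frac m{r_0^2N}$ equals $\frac H2=\frac N{r_0}$ only if $1-\frac{2m}{r_0}=\frac m{r_0}$, that is, $r_0=3m$. The conclusion of Theorem 2 would imply $\nu\log N=\frac H2$, so it fails.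

**(b) "$H$ constant" cannot be dropped.** We use the Zipoy–Voorhees metrics. For $x>1$, $\mu=\cos\theta$, $\beta=\frac{x-1}{x+1}$ and $\delta$ near $1$, let
$$N_\delta=\beta^{\delta/2},\qquad g_\delta=\beta^{-\delta}\Big[P\Big(\frac{dx^2}{x^2-1}+d\theta^2\Big)+(x^2-1)\sin^2\theta\,d\phi^2\Big],\qquad P=(x^2-1)^{\delta^2}(x^2-\mu^2)^{1-\delta^2}.$$
For $\delta=1$ this is Schwarzschild with $m=1$ and $x=r-1$.

*These metrics are static vacuum.* Write $N=e^U$ and $g=e^{-2U}k$. The conformal change formulas in dimension $3$ give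
$$\mathrm{Ric}_g=\mathrm{Ric}_k+\nabla_k^2U+dU\otimes dU+(\Delta_kU-|dU|_k^2)k,\qquad N^{-1}\nabla_g^2N=\nabla_k^2U+3\,dU\otimes dU-|dU|_k^2\,k,$$
and $N^{-1}\Delta_gN=e^{2U}\Delta_kU$. So (1) is equivalent to $\Delta_kU=0$ and $\mathrm{Ric}_k=2\,dU\otimes dU$ (then $R=0$ is the trace of $N\mathrm{Ric}=\nabla^2N$). Now put $\varrho=\sqrt{(x^2-1)(1-\mu^2)}$, $z=x\mu$. A direct computation gives
$$d\varrho^2+dz^2=(x^2-\mu^2)\Big(\frac{dx^2}{x^2-1}+\frac{d\mu^2}{1-\mu^2}\Big),\qquad\frac{d\mu^2}{1-\mu^2}=d\theta^2 .$$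
So the bracket in $g_\delta$ is
$$k=e^{2\gamma}(d\varrho^2+dz^2)+\varrho^2d\phi^2,\qquad e^{2\gamma}=\Big(\frac{x^2-1}{x^2-\mu^2}\Big)^{\delta^2},\qquad U=\frac\delta2\log\beta ,$$
that is, $\gamma=\delta^2\gamma_1$ and $U=\delta U_1$, with $\gamma_1,U_1$ the functions for $\delta=1$. For $k$ of this form, $\Delta_kU=e^{-2\gamma}\varrho^{-1}\big(\partial_\varrho(\varrho\,\partial_\varrho U)+\partial_z(\varrho\,\partial_zU)\big)$ when $U$ does not depend on $\phi$, so the first equation is linear in $U$ and does not feel $\gamma$. With $a=e^{2\gamma}(d\varrho^2+dz^2)$, the Ricci tensor of the warped product $k$ is $\kappa a-\varrho^{-1}\nabla_a^2\varrho$ on the base, with $\kappa=-e^{-2\gamma}(\gamma_{\varrho\varrho}+\gamma_{zz})$, it is $-\varrho\,\Delta_a\varrho=0$ on $\partial_\phi$, and the mixed components vanish. The components of $\nabla^2_a\varrho$ are $-\Gamma^\varrho_{ij}$, linear in $d\gamma$. So the components of $\mathrm{Ric}_k$ in $(\varrho,z,\phi)$ are linear in $\gamma$, and the two equations for $\delta=1$, which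 hold because Schwarzschild is vacuum, give those for all $\delta$ upon multiplication by $\delta$ and $\delta^2$. This holds off the axis $\mu^2=1$, and hence on it once $g_\delta$ is known to be smooth there.

*Smoothness on the axis and (iii).* Let $\tau=\frac{1-\mu^2}{x^2-1}$. Then $P=(x^2-1)(1+\tau)^{1-\delta^2}$, so
$$P-(x^2-1)=(1-\mu^2)\,E,\qquad E=\frac{(1+\tau)^{1-\delta^2}-1}\tau ,$$
and $E$ is a smooth function of $\tau>-1$ and of $\delta$. As $(1-\mu^2)\,d\theta^2=d\mu^2$ and $P/(x^2-1)=1+\tau E$, the bracket equals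
$$(1+\tau E)\,dx^2+(x^2-1)\,g_{S^2}+E\,d\mu^2 .$$
Since $\mu$ is a smooth function on $S^2$, this is smooth on the axis and smooth in $\delta$. In the Cartesian coordinates with polar coordinates $(x,\theta,\phi)$, it is the Euclidean metric plus $\tau E\,dx^2-g_{S^2}+E\,d\mu^2$. Here $g_{S^2}$ and $d\mu^2$ have coefficients homogeneous of degree $-2$, and $\tau=O(x^{-2})$, $\partial\tau=O(x^{-3})$. Together with $\beta=1+O(1/x)$, analytic in $1/x$, this gives (iii).

*A surface with $\nu\log N=H/2$.* For $\hat g=N^{-2}g$ the mean curvature is $\hat H=N(H-2\,\nu\log N)$, so the condition says that $\Sigma$ is minimal for $\hat g$. For $\delta=1$ we have $\hat g=ds^2+\rho^2g_{S^2}$ with $ds=N^{-2}dr$, $\rho^2=\frac{r^3}{r-2}$, and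
$$\frac{d\rho^2}{dr}=\frac{2r^2(r-3)}{(r-2)^2},\qquad\frac{d^2\rho^2}{dr^2}\Big|_{r=3}=18 .$$
At $r=3$, $dr/ds=N^2=\frac13$. With primes in $s$, $\rho'=0$ and $2\rho\rho''=(\rho^2)''=\frac{18}9=2$, so $\rho''>0$. Thus $\{r=3\}$ is totally geodesic, and $\mathrm{Ric}_{\hat g}(\partial_s,\partial_s)=-2\rho''/\rho$. Normalize $s=0$ there. For small $w\in C^{2,\alpha}(S^2)$ let $\mathcal H(\delta,w)$ be the mean curvature of the graph $\{s=w\}$ in $N_\delta^{-2}g_\delta$. Then $\mathcal H$ is a smooth map to $C^{0,\alpha}(S^2)$, $\mathcal H(1,0)=0$, and by the variation formula of Section 4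
$$D_w\mathcal H(1,0)=-\Delta+\frac{2\rho''}\rho ,$$
with $\Delta$ the Laplacian of $\rho^2g_{S^2}$. As the zeroth-order coefficient is positive, this is an isomorphism $C^{2,\alpha}(S^2)\to C^{0,\alpha}(S^2)$. The implicit function theorem and elliptic regularity give, for $\delta$ near $1$, a smooth embedded sphere $\Sigma_\delta$ near $x=2$ with $\nu\log N_\delta=H/2$. Its exterior satisfies (i)–(iii).

*The exterior is not Schwarzschild.* For $\delta\ne1$,
$$|\nabla N_\delta|^2=(\partial_xN_\delta)^2\,\frac{\beta^\delta(x^2-1)}P$$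
contains the factor $(x^2-\mu^2)^{\delta^2-1}$, so it varies with $\mu$ on the level sets $\{x=\text{const}\}$ of $N_\delta$. In Schwarzschild, $|\nabla N|^2$ is a function of $N$ by (4). So the conclusion of Theorem 2 fails for the exterior of $\Sigma_\delta$, although $\nu\log N_\delta=H/2$. By Theorem 3, $H$ is not constant on $\Sigma_\delta$.

**(c) Asymptotic flatness cannot be dropped in Theorem 2.** Take $M=T^2\times[0,\infty)$ with a flat product metric, $N\equiv1$ and $\Sigma=T^2\times\{0\}$. This is a static vacuum exterior with one end, complete up to its boundary, and $\Sigma$ is closed and connected. Here $h=0$, $H=0$ and $\nu N=0$, so (2) holds and $S$ is a photon surface by Lemma 1. The exterior is not Schwarzschild. $\blacksquare$
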